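# Additivity of entropy for endomorphisms of locally compact abelian groups

## The addition and bridge theorems

**Main Theorem.** Let $G$ be a locally compact Hausdorff abelian group, $\phi:G\to G$ a continuous endomorphism, $H\le G$ a closed subgroup with $\phi(H)\subseteq H$, and $\bar\phi:G/H\to G/H$, $x+H\mapsto\phi(x)+H$, the induced map.

**(A)** Topological entropy is additive: $h_U(\phi)=h_U(\phi|_H)+h_U(\bar\phi)$.

**(B)** (Bridge Theorem) If $\hat\phi:\widehat G\to\widehat G$, $\hat\phi(\chi)=\chi\circ\phi$, is the dual endomorphism, then $h_A(\phi)=h_U(\hat\phi)$.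

**(C)** Algebraic entropy is additive: $h_A(\phi)=h_A(\phi|_H)+h_A(\bar\phi)$. If moreover $\phi=\alpha$ is a topological automorphism and $\alpha(H)=H$, then also
$$h_\infty(\alpha)=h_\infty(\alpha|_H)+h_\infty(\bar\alpha),\qquad h_*(\alpha)=h_*(\alpha|_H)+h_*(\bar\alpha).$$

Now we unpack the words. Groups are written additively, $\mathfrak{LCA}$ is the class of locally compact Hausdorff abelian groups, $\mu$ is a Haar measure on $G$, and $\mathcal C(G)$ is the family of compact neighbourhoods of $0$ in $G$. An object of the category $\mathrm{Flow}(\mathfrak{LCA})$ is a pair $(G,\phi)$ with $G\in\mathfrak{LCA}$ and $\phi$ a continuous endomorphism of $G$; a morphism $(G,\phi)\to(H,\psi)$ is a continuous homomorphism $u$ with $u\circ\phi=\psi\circ u$. The full subcategory $\mathrm{Casc}(\mathfrak{LCA})$ consists of the pairs $(G,\alpha)$ with $\alpha$ a topological automorphism.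

**Definition (topological entropy).** For $K\in\mathcal C(G)$ let $C_n(\phi,K)=K\cap\phi^{-1}(K)\cap\dots\cap\phi^{-n+1}(K)$, the set of points whose first $n$ orbit points stay in $K$. Put
$$H_U(\phi,K)=\limsup_{n\to\infty}\frac{-\log\mu(C_n(\phi,K))}{n},\qquad h_U(\phi)=\sup_{K\in\mathcal C(G)}H_U(\phi,K).$$

**Definition (algebraic entropy).** Let $T_n(\phi,K)=K+\phi(K)+\dots+\phi^{n-1}(K)$ and
$$H_A(\phi,K)=\limsup_{n\to\infty}\frac{\log\mu(T_n(\phi,K))}{n},\qquad h_A(\phi)=\sup_{K\in\mathcal C(G)}H_A(\phi,K).$$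

**Definition (Peters' entropy).** For a topological automorphism $\alpha$ only,
$$h_\infty(\alpha)=\sup_{K\in\mathcal C(G)}\limsup_{n\to\infty}\frac{\log\mu\big(K+\alpha^{-1}(K)+\dots+\alpha^{-n+1}(K)\big)}{n},\qquad h_*(\alpha)=h_U(\alpha)+h_\infty(\alpha).$$

All values lie in $\mathbb R_{\ge0}\cup\{\infty\}$. Rescaling $\mu$ changes $\log\mu(\cdot)$ by a constant, which disappears after division by $n$, so the choice of Haar measure is irrelevant. A topological isomorphism carries Haar measures to Haar measures and compact neighbourhoods of $0$ to compact neighbourhoods of $0$, so all these entropies are invariant under isomorphism of flows.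

**Definition (Addition Theorem).** An entropy function $h$ on $\mathrm{Flow}(\mathfrak{LCA})$ satisfies the Addition Theorem (AT) there if $h(\phi)=h(\phi|_H)+h(\bar\phi)$ for every object $(G,\phi)$ and every closed $H\le G$ with $\phi(H)\subseteq H$. On $\mathrm{Casc}(\mathfrak{LCA})$ one asks for the same identity for every $(G,\alpha)$ and every closed $H$ with $\alpha(H)=H$; then $\alpha|_H$ and $\bar\alpha$ are again topological automorphisms.

The paper "New and old facts about entropy in uniform spaces and topological groups" asks whether $h_U$, $h_A$ and $h_\infty$ satisfy the AT on $\mathrm{Flow}(\mathfrak{LCA})$. Since $h_\infty$ needs automorphisms, for it the question is read on $\mathrm{Casc}(\mathfrak{LCA})$. Peters claimed the AT on $\mathrm{Casc}(\mathfrak{LCA})$ for $h_U$, $h_\infty$ and $h_*$, but the published arguments are incomplete. The Main Theorem answers yes for all three functions, and no earlier entropy theorem is used in its proof.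

## Multiplication by 2 on the line, the integers and the circle

Two monotonicity remarks make examples easy. If $K\subseteq K'$, then $C_n(\phi,K)\subseteq C_n(\phi,K')$ and $T_n(\phi,K)\subseteq T_n(\phi,K')$. So for $h_U$ it suffices to test arbitrarily small $K$, and for $h_A$ arbitrarily large $K$.

Let $G=\mathbb R$ and $\phi(x)=\lambda x$. With $K=[-r,r]$ and $|\lambda|>1$, $C_n(\phi,K)=[-r|\lambda|^{-(n-1)},r|\lambda|^{-(n-1)}]$, so $-\log\mu(C_n)=(n-1)\log|\lambda|-\log 2r$. If $|\lambda|\le1$, then $C_n=K$. Hence $h_U(\phi)=\max(0,\log|\lambda|)$. Similarly $T_n(\phi,K)$ is an interval of length $2r\sum_{i<n}|\lambda|^i$, so $h_A(\phi)=\max(0,\log|\lambda|)$ too. For $\lambda\ne0$, Peters' entropy replaces $\lambda$ by $1/\lambda$, so $h_\infty(\phi)=\max(0,-\log|\lambda|)$ and $h_*(\phi)=|\log|\lambda||$.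

Next, if $G$ is discrete with counting measure, then $\mu(C_n)\ge\mu(\{0\})=1$, so $h_U=0$ always. If $G$ is compact, then $\mu(T_n)\le\mu(G)$, so $h_A=0$ always.

Take multiplication by $2$ on $\mathbb R$ and $H=\mathbb Z$; here $\phi(H)=2\mathbb Z\subsetneq H$, so this is a case for Flow and not for Casc. On $\mathbb Z$: with $K=\{0,1\}$ we get $T_n=\{0,\dots,2^n-1\}$, while $K\subseteq\{-k,\dots,k\}$ gives $|T_n|\le 2k(2^n-1)+1$. So $h_A=\log2$ and $h_U=0$. On $\mathbb T=\mathbb R/\mathbb Z$: let $K$ be the image of $[-r,r]$ with $0<r<1/3$. For $|x|\le r$ we have $|2x|\le2r<1-r$, so $2x$ lies in $K$ modulo $1$ only if $|2x|\le r$. Inductively $C_n$ is the image of $[-r2^{-(n-1)},r2^{-(n-1)}]$, whence $h_U=\log2$; and $h_A=0$. So $h_U$ takes the values $\log 2,\,0,\,\log2$ on $\mathbb R,\mathbb Z,\mathbb T$, and $h_A$ the values $\log2,\,\log2,\,0$. Both are additive along $\mathbb Z\le\mathbb R$. The dual of $(\mathbb Z,\times2)$ is $(\mathbb T,\times2)$, and indeed $h_A$ of the first is $h_U$ of the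 second.

## Textbook facts, a covering lemma, and slicing compact sets

The textbook facts we use are these: Haar measure; Weil's formula on $C_c(G)$; the Fubini–Tonelli theorem for finite or $\sigma$-finite Radon measures; Pontryagin duality; Plancherel's theorem; Fourier inversion for continuous $f\in L^1$ with $\hat f\in L^1$; and the structure theorem, that every $G\in\mathfrak{LCA}$ is isomorphic to $\mathbb R^d\times L$ where $L$ has a compact open subgroup. We also use monotone convergence for nets: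

($*$) if a family of nonnegative functions in $C_c(X)$ is downward directed with pointwise infimum $g$, then $\int g\,d\rho$ is the infimum of their integrals, for every Radon measure $\rho$ on the locally compact Hausdorff space $X$.

Write $kV=V+\dots+V$ ($k$ summands), $0V=\{0\}$, and
$$a_n(\phi,K)=-\log\mu(C_n(\phi,K)),\qquad H_U^-(\phi,K)=\liminf_{n\to\infty}\frac{a_n(\phi,K)}n .$$
The set $C_n(\phi,K)$ is a closed subset of $K$ and a finite intersection of neighbourhoods of $0$, hence a compact neighbourhood of $0$; so $a_n$ is a real number. It is nondecreasing in $n$, so $H_U^-\ge0$, and $K\subseteq K'$ implies $a_n(\phi,K)\ge a_n(\phi,K')$. Since the $\phi^i$ are homomorphisms,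
$$C_n(\phi,A)\pm C_n(\phi,B)\subseteq C_n(\phi,A\pm B).$$

**Covering Lemma.** If $A\subseteq G$ is nonempty and compact and $W\in\mathcal C(G)$, then $A$ is covered by at most $\mu(A+W)/\mu(W)$ translates $a+(W-W)$ with $a\in A$.

**Proof.** If $a_1,\dots,a_k\in A$ have pairwise disjoint $a_j+W$, then these sets lie in $A+W$ and each has measure $\mu(W)>0$, so $k\le\mu(A+W)/\mu(W)$. Choose such a family that is maximal. For $a\in A$, the set $a+W$ meets some $a_j+W$, so $a\in a_j+W-W$. $\square$

**Slicing formula.** Let $H\le G$ be closed and $\pi:G\to G/H$ the projection. With suitably normalized Haar measures, for every compact $A\subseteq G$,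
$$\mu_G(A)=\int_{G/H}\mu_H\big((A-x)\cap H\big)\,d\mu_{G/H}(x+H).\tag{1}$$

**Proof.** Weil's formula says $\int_Gf\,d\mu_G=\int_{G/H}f^H\,d\mu_{G/H}$ for $f\in C_c(G)$, where $f^H(x+H)=\int_Hf(x+h)\,d\mu_H(h)$ and $f^H\in C_c(G/H)$. We pass from $C_c$ to indicator functions by approximation from above. Let $\mathcal F=\{f\in C_c(G):f\ge1_A\}$. It is downward directed under $\min$, and by Urysohn's lemma its pointwise infimum is $1_A$. By ($*$) on $G$, $\mu_G(A)=\inf_{f\in\mathcal F}\int f\,d\mu_G$.

Fix $x$. The functions $h\mapsto f(x+h)$, $f\in\mathcal F$, form a downward directed family in $C_c(H)$ with infimum $1_{(A-x)\cap H}$, so by ($*$) on $H$, $\inf_{\mathcal F}f^H(x+H)=\mu_H((A-x)\cap H)$. Finally $\{f^H:f\in\mathcal F\}$ is downward directed in $C_c(G/H)$, because $\min(f_1,f_2)^H\le\min(f_1^H,f_2^H)$. By ($*$) on $G/H$, the right side of (1) is $\inf_{\mathcal F}\int f^H\,d\mu_{G/H}=\inf_{\mathcal F}\int f\,d\mu_G=\mu_G(A)$. $\square$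

In (1) the integrand depends only on the coset $x+H$, and it vanishes off $\pi(A)$.

## Replacing limsup by liminf

We shall prove inequalities such as $a_n(\phi,K)\ge a_n(\phi|_H,K_1)+a_n(\bar\phi,K_2)$. From this one cannot pass to limsups: the limsup of a sum may be smaller than the sum of the limsups. Liminfs do pass. So we first show that $h_U$ can be computed with liminf. The proof also introduces the device that drives the hard half of (A).

**Lemma 1.** Let $K,V\in\mathcal C(G)$ with $2V-2V\subseteq K$. Then $H_U(\phi,K)\le H_U^-(\phi,V)$. Hence $h_U(\phi)=\sup_KH_U^-(\phi,K)$.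

**Step 1: one block of time.** We cover $K$ by sets that are small for $m$ steps. Fix $m\ge1$ and let $D=C_{m+1}(\phi,V)-C_{m+1}(\phi,V)$, a compact set. Then
$$D-D\subseteq C_{m+1}(\phi,2V-2V)\subseteq C_{m+1}(\phi,K).$$
By the Covering Lemma, applied to $K$ and $C_{m+1}(\phi,V)\subseteq V$, $K\subseteq\bigcup_{j\le N}(b_j+D)$ with
$$1\le N\le\mu(K+V)/\mu(C_{m+1}(\phi,V)).$$

**Step 2: concatenating blocks.** We claim that for each $q\ge1$, $K$ is covered by at most $N^q$ compact sets $P$ with $P-P\subseteq C_{qm+1}(\phi,K)$. For $q=1$ take the sets $P=K\cap(b_j+D)$; their differences lie in $D-D$. Suppose the claim holds for $q$, let $P$ be one of the nonempty pieces, and fix $x_0\in P$. For $x\in P$ we have $x-x_0\in C_{qm+1}(\phi,K)$, so $\phi^{qm}(x-x_0)\in K$. Therefore the compact sets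
$$P_j=\{x\in P:\phi^{qm}(x-x_0)\in b_j+D\},\qquad j\le N,$$
cover $P$. If $x,x'\in P_j$, then $\phi^{qm}(x-x')\in D-D\subseteq C_{m+1}(\phi,K)$, so $\phi^{qm+i}(x-x')\in K$ for $0\le i\le m$. Together with $x-x'\in C_{qm+1}(\phi,K)$ this gives $x-x'\in C_{(q+1)m+1}(\phi,K)$. Each piece has been cut into at most $N$, which proves the claim.

**Step 3: pigeonhole and limits.** We turn the count into a bound for $a_n$. Some piece $P$ has $\mu(P)\ge N^{-q}\mu(K)>0$, and for $x_0\in P$, $P-x_0\subseteq C_{qm+1}(\phi,K)$. Hence $a_{qm+1}(\phi,K)\le q\log N-\log\mu(K)$. For $q=\lceil n/m\rceil$ we have $n\le qm+1$, so $a_n(\phi,K)\le(\frac nm+1)\log N-\log\mu(K)$. Dividing by $n$ and letting $n\to\infty$,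
$$H_U(\phi,K)\le\tfrac1m\log N\le\tfrac1m\big(a_{m+1}(\phi,V)+\log\mu(K+V)\big).$$
The left side does not involve $m$, so we may take $\liminf_{m\to\infty}$ on the right, which is $H_U^-(\phi,V)$. For the last statement, every $K\in\mathcal C(G)$ admits $V\in\mathcal C(G)$ with $2V-2V\subseteq K$, so $h_U(\phi)\le\sup_VH_U^-(\phi,V)$; the reverse inequality is clear. $\square$

## The lower bound for $h_U$ by slicing

Write $\psi=\phi|_H$. We prove $h_U(\phi)\ge h_U(\psi)+h_U(\bar\phi)$.

**Step 1: choosing $K$.** Given $K_1\in\mathcal C(H)$ and $K_2\in\mathcal C(G/H)$, we need one $K$ that controls both. The set $K_1$ contains $O\cap H$ for some open neighbourhood $O$ of $0$ in $G$. Choose $K\in\mathcal C(G)$ with $K-K\subseteq O$ and $K\subseteq\pi^{-1}(K_2)$. Then $(K-K)\cap H\subseteq K_1$ and $\pi(K)\subseteq K_2$.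

**Step 2: every slice of $C_n(\phi,K)$ is small.** Put $C_n=C_n(\phi,K)$. Since $\pi\phi^i=\bar\phi^i\pi$, $\pi(C_n)\subseteq C_n(\bar\phi,K_2)$. If $x\in C_n$ and $h\in(C_n-x)\cap H$, then for $i<n$
$$\phi^i(h)=\phi^i(x+h)-\phi^i(x)\in(K-K)\cap H\subseteq K_1,$$
so $(C_n-x)\cap H\subseteq C_n(\psi,K_1)$. In (1) with $A=C_n$ the integrand vanishes off $\pi(C_n)$, and at a point of $\pi(C_n)$ we may use a representative $x\in C_n$. So
$$\mu_G(C_n(\phi,K))\le\mu_{G/H}(C_n(\bar\phi,K_2))\,\mu_H(C_n(\psi,K_1)),$$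
that is, $a_n(\phi,K)\ge a_n(\psi,K_1)+a_n(\bar\phi,K_2)$.

**Step 3: passing to the limit.** Taking liminfs,
$$h_U(\phi)\ge H_U^-(\phi,K)\ge H_U^-(\psi,K_1)+H_U^-(\bar\phi,K_2).$$
The sets $K_1$ and $K_2$ are independent of each other, so taking suprema and using Lemma 1 for $\psi$ and $\bar\phi$ gives $h_U(\phi)\ge h_U(\psi)+h_U(\bar\phi)$. $\square$

## Why the slicing estimate cannot simply be reversed

For the opposite inequality the natural attempt is an estimate
$$\mu_G(C_n(\phi,K))\ge c\,\mu_{G/H}(C_n(\bar\phi,K_2))\,\mu_H(C_n(\psi,K_1)),\qquad c>0\text{ independent of }n,$$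
from (1) again: over each coset in $C_n(\bar\phi,K_2)$ one wants a large slice. If some representative $x$ of the coset has its orbit well inside $K$ for $n$ steps, then $x+C_n(\psi,K_1)$ lies in $C_n(\phi,K)$ and the slice is large. But all we know is that $\bar\phi^i(x+H)\in K_2$ for each $i$: at each time $i$ there is an $h_i\in H$ such that $\phi^i(x)+h_i$ is small. We would need a single $h\in H$ with $\phi^i(x)+\phi^i(h)$ small for all $i<n$ at once, and it need not exist.

Here is the failure in the plane. Let $G=\mathbb R^2$, $\phi(u,v)=(u+v,v)$, $H=\mathbb R\times\{0\}$. Both $\psi$ and $\bar\phi$ are identities, so $C_n(\psi,K_1)=K_1$ and $C_n(\bar\phi,K_2)=K_2$. For $K=[-k,k]^2$, convexity in $i$ shows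
$$C_n(\phi,K)=\{(u,v):|u|\le k,\ |v|\le k,\ |u+(n-1)v|\le k\}.$$
The slice over $v$ is empty once $|v|>2k/(n-1)$. For $n\ge3$ and fixed $u$ with $|u|\le k$, the admissible $v$ form an interval of length $2k/(n-1)$ inside $[-k,k]$, so the area is $4k^2/(n-1)$, which tends to $0$; no constant $c>0$ exists. Every $K'\in\mathcal C(G)$ contains such a square, so $h_U(\phi)=0$ and additivity holds here; but the loss has to be shown to be subexponential in general.

The way out is to give up finding one good representative. We allow ourselves to correct by an element of $H$ again and again, once per block of $m$ steps, and we pay for each correction by cutting the current set into $N$ pieces, as in Lemma 1. Each cut costs about $\mu_H(C_{m+1}(\psi,J))^{-1}$ times a constant not depending on $m$. Per unit of time that is $\frac1m a_{m+1}(\psi,J)$ plus a constant over $m$. So with $n\to\infty$ first and $m\to\infty$ second, the price is at most $h_U(\psi)$.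

## The upper bound for $h_U$ by correcting once per block

We prove $h_U(\phi)\le h_U(\psi)+h_U(\bar\phi)$. Fix $K\in\mathcal C(G)$.

**Step 1: constants that do not depend on $m$.** Choose a symmetric $V\in\mathcal C(G)$ with $8V\subseteq K$. Put $J=V\cap H\in\mathcal C(H)$, which is symmetric, and $B=(K+2V)\cap H$, which is compact: it will contain all corrections.

**Step 2: the block data.** Fix $m\ge1$. Let $D=C_{m+1}(\psi,J)-C_{m+1}(\psi,J)$; as $J$ is symmetric, $D-D\subseteq C_{m+1}(\psi,4J)$. By the Covering Lemma in $H$, applied to $B$ and $C_{m+1}(\psi,J)\subseteq J$,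
$$B\subseteq\bigcup_{j\le N}(b_j+D),\qquad 1\le N\le\frac{\mu_H(B+J)}{\mu_H(C_{m+1}(\psi,J))}.$$
By continuity choose a symmetric $W\in\mathcal C(G)$ with $\phi^i(W)\subseteq V$ for $0\le i\le m$; in particular $W\subseteq V$. Since $\pi$ is continuous and open, $\overline W=\pi(W)\in\mathcal C(G/H)$. The set $W$ depends on $m$, but we shall only need $H_U(\bar\phi,\overline W)\le h_U(\bar\phi)$.

**Step 3: a large set to cut up.** Let $q\ge1$ and
$$E=2V\cap\pi^{-1}\big(C_{qm+1}(\bar\phi,\overline W)\big),$$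
a compact set. It asks nothing of orbits in $G$, only of orbits in $G/H$, so its slices are large. Indeed a point of $C_{qm+1}(\bar\phi,\overline W)\subseteq\pi(W)$ has a representative $x\in W\subseteq V$, and $x+J\subseteq2V$; so $(E-x)\cap H=(2V-x)\cap H\supseteq J$. By (1),
$$\mu_G(E)\ge\mu_H(J)\,\mu_{G/H}\big(C_{qm+1}(\bar\phi,\overline W)\big)>0.\tag{2}$$

**Step 4: cutting $E$.** We claim that for $0\le p\le q$, $E$ is covered by at most $N^p$ compact sets $P\subseteq E$ with $P-P\subseteq C_{pm+1}(\phi,K)$. For $p=0$ take $P=E$: $E-E\subseteq4V\subseteq K=C_1(\phi,K)$.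

Let $p<q$, let $P$ be a nonempty piece for $p$, and fix $x_0\in P$. For $x\in P$ put $z=\phi^{pm}(x-x_0)$, which lies in $K$ because $x-x_0\in C_{pm+1}(\phi,K)$. Since $\pi(x)$ and $\pi(x_0)$ lie in $C_{qm+1}(\bar\phi,\overline W)$ and $pm\le qm$,
$$\pi(z)=\bar\phi^{pm}(\pi(x))-\bar\phi^{pm}(\pi(x_0))\in\overline W-\overline W=\pi(2W).$$
So there is $w\in2W$ with $z-w\in H$, and $z-w\in K+2W\subseteq K+2V$. Thus $z-w\in B$, and therefore $z\in2W+b_j+D$ for some $j$. Hence the compact sets
$$P_j=\{x\in P:\phi^{pm}(x-x_0)\in2W+b_j+D\},\qquad j\le N,$$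
cover $P$. If $x,x'\in P_j$, then $\phi^{pm}(x-x')\in(2W-2W)+(D-D)=4W+(D-D)$, so for $0\le i\le m$
$$\phi^{pm+i}(x-x')\in4\phi^i(W)+\psi^i(D-D)\subseteq4V+4J\subseteq8V\subseteq K.$$
Together with $x-x'\in C_{pm+1}(\phi,K)$ this gives $x-x'\in C_{(p+1)m+1}(\phi,K)$, and the claim follows by induction on $p$.

**Step 5: pigeonhole.** We compare measures for $p=q$. Some $P$ has $\mu_G(P)\ge N^{-q}\mu_G(E)>0$, and it lies in a translate of $C_{qm+1}(\phi,K)$. With (2),
$$a_{qm+1}(\phi,K)\le q\log N-\log\mu_H(J)+a_{qm+1}(\bar\phi,\overline W).$$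

**Step 6: the two limits.** First $n\to\infty$ with $m$ fixed. With $q=\lceil n/m\rceil$ we have $n\le qm+1\le n+m$, so by monotonicity of $a_n$ in $n$,
$$a_n(\phi,K)\le\big(\tfrac nm+1\big)\log N-\log\mu_H(J)+a_{n+m}(\bar\phi,\overline W).$$
Dividing by $n$ and using $(n+m)/n\to1$,
$$H_U(\phi,K)\le\tfrac1m\log N+H_U(\bar\phi,\overline W)\le\tfrac1m\big(\log\mu_H(B+J)+a_{m+1}(\psi,J)\big)+h_U(\bar\phi).$$
Now let $m\to\infty$; $B$ and $J$ do not depend on $m$, so $H_U(\phi,K)\le H_U(\psi,J)+h_U(\bar\phi)\le h_U(\psi)+h_U(\bar\phi)$. Taking $\sup_K$ finishes the proof of (A). $\blacksquare$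

## Convolutions as the link between $T_n$ and $C_n$

We turn to (B). Let $\hat\mu$ be the Haar measure on $\widehat G$ dual to $\mu$, and $\hat f(\chi)=\int f\overline\chi\,d\mu$. Let $f\ge0$ be a Borel function with $\int f\,d\mu=1$ that vanishes off a $\sigma$-compact set. Then $f\mu$ is a Radon probability measure, since Haar measure is inner regular on Borel subsets of $\sigma$-compact sets. Hence so is its image $\nu_i=(\phi^i)_*(f\mu)$, and
$$\hat\nu_i(\chi)=\int\overline{\chi(\phi^i(z))}f(z)\,d\mu(z)=\hat f(\hat\phi^i\chi).$$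
Put $\nu=\nu_1*\dots*\nu_{n-1}$ ($\nu=\delta_0$ if $n=1$), the image of the product measure under addition, and
$$F_n(y)=\int f(y-z)\,d\nu(z)=\int_{G^{n-1}}f\Big(y-\sum_{i=1}^{n-1}\phi^i(z_i)\Big)\prod_{i=1}^{n-1}f(z_i)\,dz_i.$$
This is the density of $X_0+\phi(X_1)+\dots+\phi^{n-1}(X_{n-1})$ for independent $X_i$ of density $f$. If $f$ vanishes off $K$, then $F_n$ lives on $T_n(\phi,K)$. On the dual side its Fourier transform is $\prod_{i<n}\hat f(\hat\phi^i\chi)$, and if $\hat f\approx1$ on $U\in\mathcal C(\widehat G)$, this is close to $1$, up to a factor exponential with small rate, on $C_n(\hat\phi,U)$. So a large $T_n$ should correspond to a small $C_n$. Making this precise requires two different choices of $f$.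

## The inequality $h_A(\phi)\le h_U(\hat\phi)$: densities that vary slowly

To bound $\mu(T_n(\phi,K))$ from above using $\int F_n\le1$, we need $F_n$ to be not too small anywhere on $T_n(\phi,K)$. A first guess is an $f$ carried by $K$, and this fails. Take $G=\mathbb Z$, $\phi=\mathrm{id}$, $K=\{-1,0,1\}$, and $f$ with values $\frac14,\frac12,\frac14$ on $K$. Then $F_n(j)=4^{-n}\binom{2n}{n+j}$, so at $n\in T_n(\mathrm{id},K)$ we get $F_n(n)=F_n(0)/\binom{2n}n\le2^{-n}F_n(0)$, an exponential loss although $h_A(\mathrm{id}_{\mathbb Z})=0$. The remedy is an $f$ that changes by at most a factor $e^{-\varepsilon}$ when its argument moves by an element of $K$.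

Let $K\in\mathcal C(G)$. Since $H_A(\phi,\cdot)$ is monotone we may replace $K$ by $K\cup(-K)$, so assume $K=-K$. Let $0<\varepsilon<1$.

**Step 1: a slowly varying $g$.** The set $G_0=\bigcup_{n\ge1}nK$ is an open $\sigma$-compact subgroup. For $y\in G_0$ let $|y|=\min\{n\ge1:y\in nK\}$. Put $g(y)=c\,e^{-\varepsilon|y|}$ on $G_0$ and $g=0$ elsewhere, with $c>0$ chosen in Step 2. As $0\in K$, the compact sets $nK$ increase, so $\{|y|=1\}=K$ and $\{|y|=n\}=nK\setminus(n-1)K$ for $n\ge2$ are Borel, and $g$ is a bounded Borel function.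

**Step 2: $g$ is integrable.** We show that $\mu(nK)$ grows polynomially. Cover the compact set $2K$ by finitely many of the open sets $x+\operatorname{int}K$; this gives a finite nonempty $F$ with $2K\subseteq K+F$. Then $nK\subseteq K+(n-1)F$ by induction: it is clear for $n=1$, and $(n+1)K\subseteq2K+(n-1)F\subseteq K+nF$. An element of $(n-1)F$ has the form $\sum_{s\in F}k_ss$ with integers $0\le k_s\le n-1$, so $|(n-1)F|\le n^{|F|}$ and $\mu(nK)\le n^{|F|}\mu(K)$. Therefore
$$0<e^{-\varepsilon}\mu(K)\le\int_{G_0}e^{-\varepsilon|y|}\,d\mu\le\sum_{n\ge1}e^{-\varepsilon n}n^{|F|}\mu(K)<\infty,$$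
and we choose $c$ with $\int g\,d\mu=1$.

**Step 3: $f=g*g$.** Convolving makes $\hat f$ nonnegative and integrable. For $y\in G_0$ and $k\in K$, $|y+k|\le|y|+1$, so $g(y+k)\ge e^{-\varepsilon}g(y)$; off $G_0$ this is trivial. Also $g(-y)=g(y)$, so $\hat g$ is real. Since $g\in L^1\cap L^2$, $f$ is continuous, bounded and in $L^1$. Moreover $f\ge0$, $\int f=1$, and $f$ vanishes off the subgroup $G_0$. Next, $\hat f=\hat g^2\ge0$ lies in $L^1(\widehat G)$ because $\hat g\in L^2$ by Plancherel. Finally
$$f(y+k)=\int g(y+k-z)g(z)\,dz\ge e^{-\varepsilon}f(y)\qquad(y\in G,\ k\in K).\tag{3}$$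

**Step 4: $F_n$ is nearly constant on $T_n$.** By Tonelli, for $\mu$ restricted to the compact set $T_n(\phi,K)$ and the finite measure $\nu$, $\int_{T_n(\phi,K)}F_n\,d\mu\le1$. Let $t=\sum_{i<n}\phi^i(k_i)\in T_n(\phi,K)$ with $k_i\in K$. Substituting $z_i\mapsto z_i+k_i$ for $i\ge1$ cancels $\phi^i(k_i)$, and using (3) $n$ times,
$$F_n(t)=\int f\Big(k_0-\sum_{i\ge1}\phi^i(z_i)\Big)\prod_{i\ge1}f(z_i+k_i)\,dz_i\ge e^{-\varepsilon n}F_n(0).$$
Hence $1\ge\mu(T_n(\phi,K))\,e^{-\varepsilon n}F_n(0)$.

**Step 5: $F_n(0)$ on the dual side.** Since $f$ is continuous and $\hat f\in L^1$, inversion holds everywhere: $f(-z)=\int\hat f(\chi)\overline{\chi(z)}\,d\hat\mu(\chi)$. Fubini for the finite Radon measures $\hat f\hat\mu$ and $\nu$ gives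
$$F_n(0)=\int f(-z)\,d\nu(z)=\int_{\widehat G}\hat f(\chi)\hat\nu(\chi)\,d\hat\mu(\chi)=\int_{\widehat G}\prod_{i=0}^{n-1}\hat f(\hat\phi^i\chi)\,d\hat\mu(\chi).$$
The function $\hat f$ is continuous with $\hat f(0)=1$, so there is $U\in\mathcal C(\widehat G)$ with $\hat f\ge e^{-\varepsilon}$ on $U$. The integrand is nonnegative everywhere and at least $e^{-\varepsilon n}$ on $C_n(\hat\phi,U)$, so $F_n(0)\ge e^{-\varepsilon n}\hat\mu(C_n(\hat\phi,U))$. With Step 4,
$$\log\mu(T_n(\phi,K))\le2\varepsilon n+a_n(\hat\phi,U)\qquad(n\ge1).\tag{4}$$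
So $H_A(\phi,K)\le2\varepsilon+h_U(\hat\phi)$. Let $\varepsilon\to0$ and take $\sup_K$. $\square$

## The inequality $h_U(\hat\phi)\le h_A(\phi)$: transforms with small tails

Now let $f$ vanish off a compact set, so that $F_n$ lives on $T_n(\phi,K)$ for some $K$. Cauchy–Schwarz and Plancherel give
$$1\le\mu(T_n(\phi,K))\int\prod_{i<n}|\hat f(\hat\phi^i\chi)|^2\,d\hat\mu,$$
and we want the integral to be at most $(1+\varepsilon)^n\hat\mu(C_n(\hat\phi,U))$. The obstacle is that $\hat f$ does not vanish off $U$. Cut the dual into cells $Q_\kappa$ with $Q_\kappa-Q_\kappa\subseteq U$. The characters whose orbit visits a prescribed sequence of $n$ cells then fill a set of measure at most $\hat\mu(C_n(\hat\phi,U))$, and we sum over sequences. This costs a factor $s$ per step, where $s$ is the sum over all cells of $\sup_{Q_\kappa}|\hat f|^2$. For an arbitrary $f$ this $s$ is not near $1$; for example, on $G=\mathbb Z$ with $f=\delta_0$ it is the number of cells of the circle. But we are free to spread $f$ out,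 because $h_A$ is a supremum over all $K$. On $\mathbb R$, a nonzero $\hat f$ is real analytic when $f$ has compact support, so we cannot ask $\hat f$ to vanish far out; square-summable tails must suffice.

Let $U\in\mathcal C(\widehat G)$ and $\varepsilon>0$.

**Step 1: coordinates.** We use the structure theorem on the dual. Write $\widehat G=\mathbb R^d\times L$ with $M\le L$ compact and open. Then $G=\mathbb R^d\times G_1$ with $G_1=\widehat L$ and pairing $e^{ix\cdot\xi}$ on $\mathbb R^d$; let $\mu$ be the product of Lebesgue measure and a Haar measure $\mu_{G_1}$. No compatibility of $\phi$ with this splitting is assumed or needed. Let $M^\perp\le G_1$ be the annihilator of $M$. Then $M^\perp\cong\widehat{L/M}$ is compact because $L/M$ is discrete. Its annihilator in $L$ is $M$ again, so $G_1/M^\perp$ has compact dual $M$; hence it is discrete and $M^\perp$ is open. (If $\widehat G=\mathbb T$, take $d=0$, $M=L=\mathbb T$; then $G_1=\mathbb Z$ and $M^\perp=\{0\}$.)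

**Step 2: pieces of $M$.** Choose $a>0$ and a compact neighbourhood $Y\subseteq M$ of $0$ with $[-2a,2a]^d\times(Y-Y)\subseteq U$. By compactness there are $y_1,\dots,y_r\in M$ with $M=Y\cup\bigcup_{j\ge1}(y_j+Y)$. Put $Y_0=Y$ and $Y_j=(y_j+Y)\setminus\operatorname{int}Y$ for $j\ge1$. These compact sets (some possibly empty) cover $M$, and $Y_j-Y_j\subseteq Y-Y$.

**Step 3: the factor on $\mathbb R^d$.** Choose $\delta>0$ and $R>0$ with
$$\Big(1+2\sum_{k\ge1}(Rak)^{-2}\Big)^d(1+r\delta)\le1+\varepsilon.\tag{5}$$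
Let $f_1=(2R)^{-d}1_{[-R,R]^d}$, so that $\hat f_1(\xi)=\prod_l\frac{\sin R\xi_l}{R\xi_l}$.

**Step 4: the factor on $G_1$.** We need a probability $p$ on $G_1/M^\perp=\widehat M$ with $|\hat p|^2\le\delta$ on $M\setminus\operatorname{int}Y$. If that set is empty take $p=\delta_0$. Otherwise each $u\in M\setminus\operatorname{int}Y$ is nonzero, so some $\gamma\in\widehat M$ has $\gamma(u)\ne1$. For $p_\gamma=\frac12(\delta_0+\delta_\gamma)$, $|\hat p_\gamma|\le1$ on $M$ and $|\hat p_\gamma(u)|=\frac12|1+\overline{\gamma(u)}|<1$. The open sets $\{|\hat p_\gamma|<1\}$ cover the compact set $M\setminus\operatorname{int}Y$; a finite subcover $\gamma_1,\dots,\gamma_s$ gives $\prod_j|\hat p_{\gamma_j}|<1$ at every point there, so its maximum there is less than $1$. A high convolution power $p$ of $p_{\gamma_1}*\dots*p_{\gamma_s}$ is finitely supported and has $|\hat p|^2\le\delta$ on $M\setminus\operatorname{int}Y$. (On $\mathbb T$ one may take powers of $\frac12(\delta_0+\delta_1)$, whose transform at angle $\theta\in[-\pi,\pi]$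 has modulus $|\cos(\theta/2)|$.)

Let $f_2(x)=p(x+M^\perp)/\mu_{G_1}(M^\perp)$. A character in $M$ is constant on cosets of $M^\perp$, so $\hat f_2=\hat p$ on $M$. A character off $M$ is nontrivial on the compact group $M^\perp$, so its integral over each coset of $M^\perp$ is $0$, and $\hat f_2=0$ off $M$.

**Step 5: the density.** Let $f=f_1\otimes f_2$. Then $f\ge0$ is bounded and Borel, $\int f=1$, and $f$ vanishes off a compact set $S$; so $f\in L^1\cap L^2$. Choose $K\in\mathcal C(G)$ with $S\subseteq K$, for instance the union of $S$ with a compact neighbourhood of $0$. This $K$ does not depend on $n$.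

**Step 6: cells.** We bound $|\hat f|^2$ cell by cell. For $\kappa=(c,j)\in\Lambda:=\mathbb Z^d\times\{0,\dots,r\}$ let $Q_\kappa=(2ac+[-a,a]^d)\times Y_j$. The $Q_\kappa$ are compact, cover $\mathbb R^d\times M$, and satisfy $Q_\kappa-Q_\kappa\subseteq[-2a,2a]^d\times(Y-Y)\subseteq U$. On $Q_\kappa$, if $c_l\ne0$ then $|\xi_l|\ge2a|c_l|-a\ge a|c_l|$, so $\big|\frac{\sin R\xi_l}{R\xi_l}\big|^2\le(Ra|c_l|)^{-2}$; if $c_l=0$ the bound is $1$. Thus
$$|\hat f|^2\le s(\kappa):=\tau_j\prod_l\sigma(c_l)\quad\text{on }Q_\kappa,$$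
with $\sigma(0)=1$, $\sigma(k)=(Ra|k|)^{-2}$ for $k\ne0$, $\tau_0=1$, and $\tau_j=\delta$ for $j\ge1$, since $Y_j\subseteq M\setminus\operatorname{int}Y$ then. The sum $\sum_{\kappa\in\Lambda}s(\kappa)$ is exactly the left side of (5), so it is at most $1+\varepsilon$.

**Step 7: summing over itineraries.** For $\underline\kappa\in\Lambda^n$ let $A_{\underline\kappa}=\{\chi:\hat\phi^i\chi\in Q_{\kappa_i},\ 0\le i<n\}$. It is compact, and $A_{\underline\kappa}-A_{\underline\kappa}\subseteq C_n(\hat\phi,U)$. So, if nonempty, it lies in a translate of $C_n(\hat\phi,U)$, and $\hat\mu(A_{\underline\kappa})\le\hat\mu(C_n(\hat\phi,U))$. If $\prod_{i<n}\hat f(\hat\phi^i\chi)\ne0$, then all $\hat\phi^i\chi$, $i<n$, lie in $\mathbb R^d\times M$, because $\hat f$ vanishes off that set; so $\chi$ lies in some $A_{\underline\kappa}$. As $\Lambda^n$ is countable,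
$$\int\prod_{i<n}|\hat f(\hat\phi^i\chi)|^2\,d\hat\mu\le\sum_{\underline\kappa\in\Lambda^n}\prod_{i<n}s(\kappa_i)\,\hat\mu(A_{\underline\kappa})\le(1+\varepsilon)^n\hat\mu(C_n(\hat\phi,U)).$$

**Step 8: back to $T_n$.** The measure $\nu$ is concentrated on the compact set $\phi(S)+\dots+\phi^{n-1}(S)$ (on $\{0\}$ if $n=1$). So $F_n=f*\nu$ is nonnegative, bounded by $\sup f$, and vanishes off $T_n(\phi,S)\subseteq T_n(\phi,K)$; in particular $F_n\in L^1\cap L^2$. By Tonelli $\int F_n\,d\mu=1$, and by Fubini $\hat F_n(\chi)=\hat f(\chi)\hat\nu(\chi)=\prod_{i<n}\hat f(\hat\phi^i\chi)$. By Cauchy–Schwarz, Plancherel and Step 7,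
$$1=\Big(\int_{T_n(\phi,K)}F_n\,d\mu\Big)^2\le\mu(T_n(\phi,K))\,\|F_n\|_2^2\le\mu(T_n(\phi,K))(1+\varepsilon)^n\hat\mu(C_n(\hat\phi,U)),$$
that is,
$$a_n(\hat\phi,U)\le n\log(1+\varepsilon)+\log\mu(T_n(\phi,K))\qquad(n\ge1).\tag{6}$$
So $H_U(\hat\phi,U)\le\log(1+\varepsilon)+h_A(\phi)$. Let $\varepsilon\to0$ and take $\sup_U$. This completes the proof of (B). $\blacksquare$

## Transferring additivity through duality

**Step 1: $h_A$.** We carry $(G,\phi,H)$ to its dual and apply (A) there. Let $\psi=\phi|_H$ and let $H^\perp\le\widehat G$ be the closed subgroup of characters trivial on $H$. If $\chi$ is trivial on $H$, so is $\chi\circ\phi$, because $\phi(H)\subseteq H$; thus $\hat\phi(H^\perp)\subseteq H^\perp$. By Pontryagin duality there are two canonical topological isomorphisms. The first, $\widehat{G/H}\to H^\perp$, $\chi\mapsto\chi\circ\pi$, carries $\hat{\bar\phi}$ to $\hat\phi|_{H^\perp}$, because $\chi\circ\bar\phi\circ\pi=(\chi\circ\pi)\circ\phi$. The second, $\widehat G/H^\perp\to\widehat H$,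 is induced by restriction and carries the induced map $\overline{\hat\phi}$ to $\hat\psi$, because $(\chi\circ\phi)|_H=\chi|_H\circ\psi$. By (B), by (A) for $(\widehat G,\hat\phi,H^\perp)$, by invariance of $h_U$ under isomorphism, and by (B) again,
$$h_A(\phi)=h_U(\hat\phi)=h_U(\hat\phi|_{H^\perp})+h_U(\overline{\hat\phi})=h_U(\hat{\bar\phi})+h_U(\hat\psi)=h_A(\bar\phi)+h_A(\phi|_H).$$
Subgroup and quotient change places under duality, which is harmless because the identity is symmetric in them.

**Step 2: $h_\infty$.** Peters' entropy is algebraic entropy of the inverse. By definition $K+\alpha^{-1}(K)+\dots+\alpha^{-n+1}(K)=T_n(\alpha^{-1},K)$, so $h_\infty(\alpha)=h_A(\alpha^{-1})$. If $\alpha(H)=H$, then $\alpha^{-1}(H)=H$, $(\alpha^{-1})|_H=(\alpha|_H)^{-1}$ and $\overline{\alpha^{-1}}=\bar\alpha^{-1}$. Step 1 applied to $\alpha^{-1}$ gives $h_\infty(\alpha)=h_\infty(\alpha|_H)+h_\infty(\bar\alpha)$.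

**Step 3: $h_*$.** Add the identities for $h_U$ and $h_\infty$. This completes the proof of (C). $\blacksquare$

## Algebraic entropy with liminf

The estimates give a little more, which the proof above did not need. By Lemma 1, $h_U$ may be defined with liminf. Dividing (6) by $n$ and taking liminf gives, for every $U$ and $\varepsilon$, $H_U^-(\hat\phi,U)\le\log(1+\varepsilon)+\sup_K\liminf_n\frac1n\log\mu(T_n(\phi,K))$. Letting $\varepsilon\to0$ and using (B) and Lemma 1 for $\hat\phi$,
$$h_A(\phi)=h_U(\hat\phi)=\sup_UH_U^-(\hat\phi,U)\le\sup_K\liminf_{n\to\infty}\tfrac1n\log\mu(T_n(\phi,K))\le h_A(\phi).$$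
So $h_A$, and with it $h_\infty(\alpha)=h_A(\alpha^{-1})$, may also be defined with liminf.

## Nonabelian groups: $h_U$ stays additive, $h_A$ does not

The proof of (A) hardly used commutativity. Let $G$ now be a locally compact Hausdorff group, written multiplicatively, with left Haar measure $\lambda$. Define $C_n$ and $h_U$ as before, with $\lambda$ and compact neighbourhoods of $1$.

**Theorem A′.** Let $\phi$ be a continuous endomorphism of $G$ and $H$ a closed normal subgroup with $\phi(H)\subseteq H$. Then $h_U(\phi)=h_U(\phi|_H)+h_U(\bar\phi)$.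

Write $\psi=\phi|_H$, $a_n=-\log\lambda(C_n)$, and $H_U,H_U^-$ as before.

**Step 1: the two tools.** A nonempty compact $A$ is covered by at most $\lambda(AW)/\lambda(W)$ sets $aWW^{-1}$, $a\in A$: take a maximal family of pairwise disjoint $a_jW$; if $aW$ meets $a_jW$, then $a\in a_jWW^{-1}$. Since $H$ is normal, Weil's formula holds with left Haar measures on $G$, $H$ and $G/H$, and the proof of (1) gives, for compact $A$,
$$\lambda_G(A)=\int_{G/H}\lambda_H(x^{-1}A\cap H)\,d\lambda_{G/H}(xH).$$

**Step 2: liminf.** We show that $H_U(\phi,K)\le H_U^-(\phi,V)$ for symmetric $V$ with $V^4\subseteq K$. Fix $m$, let $C=C_{m+1}(\phi,V)$, which is symmetric, and $D=CC$. Then $D^{-1}D\subseteq C_{m+1}(\phi,K)$, and $K$ is covered by $N\le\lambda(KV)/\lambda(C)$ sets $b_jD$. We claim that $K$ is covered by at most $N^q$ compact $P$ with $P^{-1}P\subseteq C_{qm+1}(\phi,K)$. For $q=1$ use $P=K\cap b_jD$. Given a nonempty $P$ for $q$ and $x_0\in P$, split it into $P_j=\{x\in P:\phi^{qm}(x_0^{-1}x)\in b_jD\}$; these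 cover $P$ since $\phi^{qm}(x_0^{-1}x)\in K$. For $x,x'\in P_j$ we have $x^{-1}x'=(x_0^{-1}x)^{-1}(x_0^{-1}x')$, so $\phi^{qm}(x^{-1}x')\in D^{-1}b_j^{-1}b_jD=D^{-1}D$, and $x^{-1}x'\in C_{(q+1)m+1}(\phi,K)$. Some $P$ has $\lambda(P)\ge N^{-q}\lambda(K)$, and $x_0^{-1}P\subseteq C_{qm+1}(\phi,K)$ has the same measure as $P$. As in Lemma 1, with $q=\lceil n/m\rceil$, $H_U(\phi,K)\le\frac1m(a_{m+1}(\phi,V)+\log\lambda(KV))$; take the liminf over $m$. Hence $h_U=\sup_KH_U^-$.

**Step 3: the lower bound.** Given $K_1,K_2$, choose $K$ with $K^{-1}K\cap H\subseteq K_1$ and $\pi(K)\subseteq K_2$. For $x\in C_n=C_n(\phi,K)$ and $h\in x^{-1}C_n\cap H$, $\phi^i(h)=\phi^i(x)^{-1}\phi^i(xh)\in K^{-1}K\cap H\subseteq K_1$ for $i<n$; so $x^{-1}C_n\cap H\subseteq C_n(\psi,K_1)$. Also $\pi(C_n)\subseteq C_n(\bar\phi,K_2)$. Slicing gives $a_n(\phi,K)\ge a_n(\psi,K_1)+a_n(\bar\phi,K_2)$; take liminfs, then suprema, and use Step 2.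

**Step 4: the data for the upper bound.** The new point is that conjugation by the corrections $b_j$ must be controlled. Given $K$, choose a symmetric compact neighbourhood $V$ of $1$ with $V^8\subseteq K$; put $J=V\cap H$ and $B=V^2K\cap H$. For $m\ge1$ let $D=C_{m+1}(\psi,J)^2$, which is symmetric. Then $B\subseteq\bigcup_{j\le N}b_jD$ with $b_j\in B$ and $1\le N\le\lambda_H(BJ)/\lambda_H(C_{m+1}(\psi,J))$. Choose a compact neighbourhood $W_1$ of $1$ with $\phi^i(W_1)\subseteq V$ for $0\le i\le m$. By compactness of $B$ choose a symmetric compact neighbourhood $W\subseteq V$ of $1$ with $b^{-1}W^4b\subseteq W_1$ for all $b\in B$. For $q\ge1$ let $E=V^2\cap\pi^{-1}(C_{qm+1}(\bar\phi,\pi(W)))$. A point of $C_{qm+1}(\bar\phi,\pi(W))$ has a representative $x\in W$, and $xJ\subseteq V^2$, so $x^{-1}E\cap H\supseteq J$ and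
$$\lambda_G(E)\ge\lambda_H(J)\,\lambda_{G/H}(C_{qm+1}(\bar\phi,\pi(W))).$$

**Step 5: cutting.** We claim that for $0\le p\le q$, $E$ is covered by at most $N^p$ compact $P\subseteq E$ with $P^{-1}P\subseteq C_{pm+1}(\phi,K)$. For $p=0$, $E^{-1}E\subseteq V^4\subseteq K$. Let $p<q$, $x_0,x\in P$, and $z=\phi^{pm}(x_0^{-1}x)\in K$. Then $\pi(z)\in\pi(W)^{-1}\pi(W)=\pi(W^2)$, so $z=wh$ with $w\in W^2$ and $h=w^{-1}z\in W^2K\cap H\subseteq B$. Hence $z\in W^2b_jD$ for some $j$, and we split $P$ accordingly into at most $N$ compact parts. For $x,x'$ in the same part,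
$$\phi^{pm}(x^{-1}x')\in Db_j^{-1}W^4b_jD\subseteq DW_1D,$$
so for $0\le i\le m$, $\phi^{pm+i}(x^{-1}x')\in J^2VJ^2\subseteq V^5\subseteq K$. This proves the claim.

**Step 6: conclusion.** For $p=q$ some $P$ has $\lambda_G(P)\ge N^{-q}\lambda_G(E)$ and lies in a left translate of $C_{qm+1}(\phi,K)$, so $a_{qm+1}(\phi,K)\le q\log N-\log\lambda_H(J)+a_{qm+1}(\bar\phi,\pi(W))$. With $q=\lceil n/m\rceil$ and $n\to\infty$,
$$H_U(\phi,K)\le\tfrac1m\big(\log\lambda_H(BJ)+a_{m+1}(\psi,J)\big)+h_U(\bar\phi).$$
Let $m\to\infty$ and take $\sup_K$. $\square$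

For $h_A$ the situation is different. For nonabelian $G$ put $T_n(\phi,K)=K\phi(K)\cdots\phi^{n-1}(K)$. Let $G=A\rtimes\langle t\rangle$ be the discrete lamplighter group, with $A=\bigoplus_{\mathbb Z}\mathbb Z/2$ and $t$ acting by the shift; let $e\in A$ be the generator at position $0$, and let $\phi=\mathrm{id}$. With $K=\{1,t,et\}$, the set $T_n(\mathrm{id},K)$ contains the products
$$(e^{\epsilon_1}t)\cdots(e^{\epsilon_n}t)=\Big(\prod_{i=1}^nt^{i-1}e^{\epsilon_i}t^{-(i-1)}\Big)t^n,\qquad\epsilon_i\in\{0,1\}.$$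
The elements $t^{i-1}et^{-(i-1)}$ are generators of $A$ at distinct positions, so these $2^n$ products are distinct, and $h_A(\mathrm{id}_G)\ge\log2$. But a finite subset of $A$ generates a finite subgroup, so $T_n$ stays bounded and $h_A(\mathrm{id}_A)=0$. And on $G/A\cong\mathbb Z$, $K\subseteq\{-k,\dots,k\}$ gives $|T_n|\le2nk+1$, so $h_A(\mathrm{id}_{G/A})=0$. Thus the AT for $h_A$ fails for this nonabelian group, while by Theorem A′ the AT for $h_U$ holds for all locally compact groups with closed normal invariant subgroups.
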